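\title{Congruences for sums of the polynomials $\sum_k\binom nk^4x^k$ at $x=12$}

\begin{abstract}
Let $S_n(x)=\sum_{k}\binom nk^4x^k$. We prove a conjecture of Z.~W.~Sun that determines $\sum_{n<p}S_n(12)$ modulo $p^2$ through the representation of the prime $p$ as a sum of two squares, determines $\sum_{n<p}(4n+3)S_n(12)$ modulo $p^2$, and asserts that $N$ divides $\sum_{n<N}(4n+3)S_n(12)$ for every $N\ge1$. The weighted sum splits into a part that telescopes for every $x$ and a part that we write as a constant term and sum with the help of an explicit vector field. For the unweighted sum we show that the polynomial $\sum_{n<p}S_n(x)$ is congruent modulo $p^2$ to the trace of a Hecke correspondence on $X_0(10)$, and we evaluate that trace at the point $\tau_0=(-1+3i)/10$, which has complex multiplication by $\mathbb Z[3i]$.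
\end{abstract}

\section{Introduction}\label{sec:intro}

For $n\ge0$ let
\[
S_n(x)=\sum_{k=0}^n\binom nk^4x^k .
\]
At $x=12$ the first values are $1,\ 13,\ 337,\ 14365,\ 652801$. The following three statements about these numbers were conjectured by Z.~W.~Sun; the problem is posed in \cite{Sun}. Throughout, $\left(\frac{\cdot}{\cdot}\right)$ is the Legendre symbol.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(i)] For every prime $p>2$, with $X,Y\in\mathbb Z$,
\[
\sum_{n=0}^{p-1}S_n(12)\equiv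
\begin{cases}
4X^2-2p \pmod{p^2} & \text{if } p\equiv1\pmod{12},\ p=X^2+Y^2,\ 3\nmid X,\\[2pt]
\left(\frac{XY}{3}\right)4XY \pmod{p^2} & \text{if } p\equiv5\pmod{12},\ p=X^2+Y^2,\\[2pt]
0 \pmod{p^2} & \text{if } p\equiv3\pmod 4.
\end{cases}
\]
\item[(ii)] For every prime $p>2$,
\[
\sum_{n=0}^{p-1}(4n+3)S_n(12)\equiv p\left(1+2\left(\frac3p\right)\right)\pmod{p^2}.
\]
\item[(iii)] For every integer $N\ge1$, $N$ divides $\sum_{n=0}^{N-1}(4n+3)S_n(12)$.
\end{itemize}
\end{theorem}

Write
\[
P_N(x)=\sum_{n<N}S_n(x),\qquad \Sigma_N=\sum_{n<N}(4n+3)S_n(12).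
\]

\begin{example}\label{ex:small}
For $p=3$ we have $P_3(12)=351=9\cdot39$ and $\Sigma_3=3+7\cdot13+11\cdot337=3801\equiv3\pmod9$, which are (i) and (ii) for $p=3$. For $p=5=1^2+2^2$ we have $P_5(12)=667517\equiv17\equiv-8=\left(\frac23\right)\cdot4\cdot2\pmod{25}$, which is (i) for $p=5$. The first cases of (iii) are $\Sigma_2=94=2\cdot47$ and $\Sigma_3=3\cdot1267$.
\end{example}

\subsection*{Why sums of two squares appear}
The coefficient of $x^k$ in $P_p(x)$ is $\sum_{l=0}^{p-1-k}\binom{k+l}{l}^4$, and $\binom{k+l}l=(-1)^l\binom{-k-1}l$. With $N=p-1-k$ we have $-k-1=N-p$, so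
\begin{equation}\label{eq:reverse}
P_p(x)=\sum_{N=0}^{p-1}\kappa_N(-p)\,x^{p-1-N},\qquad\text{where}\quad \kappa_N(\varepsilon)=\sum_{l=0}^N\binom{N+\varepsilon}{l}^4\in\mathbb Q[\varepsilon].
\end{equation}
For $N<p$ the coefficients of $\kappa_N$ are $p$-integral, and $\kappa_N(0)=S_N(1)$. Modulo $p$, therefore, $x^{1-p}P_p(x)$ is the truncation of the series
\[
F_0(t)=\sum_NS_N(1)t^N=1+2t+18t^2+164t^3+\cdots
\]
at $t=1/x$. We shall see that $F_0(t)$ becomes a modular form of weight $2$ when a suitable modular function for $\Gamma_0(10)$ is substituted for $t$, and that $t=1/12$ corresponds to a point $\tau_0$ of the upper half-plane fixed by matrices whose automorphy factors are the elements of $\mathbb Z[3i]$. In weight $2$ these factors enter squared. This is the shape of the answer in (i): if $\varpi=X+iY$ has norm $p$, then $4X^2-2p=\varpi^2+\bar\varpi^2$ and $-4XY=i\varpi^2+\overline{i\varpi^2}$, and for $p\equiv3\pmod4$ there is no element of norm $p$.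

\subsection*{Stronger forms}
Since $4n+3=2(2n+1-k)+(2k+1)$, we have
\begin{equation}\label{eq:split}
\Sigma_N=2A_N(12)+B_N,
\end{equation}
where
\[
A_N(x)=\sum_{n<N}\sum_k(2n+1-k)\binom nk^4x^k,\qquad
B_N=\sum_k(2k+1)12^k\sum_{n<N}\binom nk^4=P_N(12)+24P_N'(12).
\]
The two parts behave well separately, and the congruence behind (i) holds for polynomials.

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] For all $N\ge1$, $A_N(x)/N\in\mathbb Z[x]$; explicitly,
\[
A_N(x)=N\sum_kx^k\sum_j\binom kj\binom{k+j}j^2\binom{N-1}{k+j}\binom{N+j}{k+j+1}.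
\]
Moreover $N\mid B_N$.
\item[(b)] Let $p\ge5$ be prime and $N=p^m$ with $m\ge1$. Then $A_N(x)\equiv N\left(\frac{x(x+4)}p\right)^m\pmod{pN}$ for all integers $x$ with $p\nmid x$, and $B_N\equiv N\pmod{pN}$. Hence $\Sigma_N\equiv N\left(1+2\left(\frac3p\right)^m\right)\pmod{pN}$.
\item[(c)] For every odd prime $p\ne5$, $P_p(x)\equiv\mathcal P_p(x)\pmod{p^2}$ in $\mathbb Z[x]$, where $\mathcal P_p$ is the Hecke polynomial for $\Gamma_0(10)$ given explicitly in Proposition~\ref{prop:hecke}.
\end{itemize}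
\end{theorem}

The value $12$ plays no role in $A_N$, but it does in $B_N$: with a variable $x$ in place of $12$, the sum defining $B_3$ is $3+51x+5x^2$, which is not divisible by $3$ in $\mathbb Z[x]$.

Parts (ii) and (iii) of Theorem~\ref{thm:main} are elementary and occupy Sections \ref{sec:A}--\ref{sec:arith}. The proof of (i) is independent of them. Section~\ref{sec:deform} attaches a differential equation to \eqref{eq:reverse}, Section~\ref{sec:modular} solves it by modular forms, Section~\ref{sec:hecke} proves Theorem~\ref{thm:strong}(c), and Section~\ref{sec:cm} evaluates $\mathcal P_p(12)$ modulo $p^2$.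

\section{The weight $2n+1-k$ telescopes}\label{sec:A}

For $k=0$ the inner sum in $A_N$ is $\sum_{n<N}(2n+1)=N^2$. To find the analogue for general $k$, put $[n]_r=n(n-1)\cdots(n-r+1)$ and $(n)_r=n(n+1)\cdots(n+r-1)$. The reflection $n\mapsto k-1-n$ changes the sign of $2n+1-k$ and fixes each product $[n]_r(n+1-k)_r$, in particular $\binom nk^2=[n]_k(n+1-k)_k/k!^2$. This suggests expanding $\binom nk^4$ in these products; we shall see that each of them, multiplied by $2n+1-k$, is a difference.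

\begin{proof}[Proof of the formula for $A_N$ in Theorem~\ref{thm:strong}(a)]
The Pfaff--Saalsch\"utz formula states that for an integer $k\ge0$
\[
\sum_{j=0}^k\frac{(-k)_j(a)_j(b)_j}{j!\,(c)_j(1+a+b-c-k)_j}=\frac{(c-a)_k(c-b)_k}{(c)_k(c-a-b)_k}.
\]
Take an integer $n\ge k$ and $a=k-n$, $b=n+1$, $c=1$. Then $1+a+b-c-k=1$ and $c-a-b=-k$. The $j$th term on the left is $\binom kj\binom{n-k}j\binom{n+j}j$, and the right side is $\frac{(n-k+1)_k}{k!}\cdot\frac{(-n)_k}{(-k)_k}=\binom nk^2$. Thus
\[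
\binom nk^2=\sum_j\binom kj\binom{n-k}j\binom{n+j}j ,
\]
and for fixed $k$ this is an identity of polynomials in $n$, since it holds for infinitely many $n$. Multiply by $[n]_k(n+1-k)_k/k!^2$ and use $[n]_k\binom{n-k}j=[n]_{k+j}/j!$ and $(n+1-k)_k\binom{n+j}j=(n+1-k)_{k+j}/j!$:
\[
\binom nk^4=\sum_j\binom kj\frac{[n]_{k+j}(n+1-k)_{k+j}}{k!^2j!^2}.
\]
Let $Q_r(n)=[n]_{r+1}(n-k)_{r+1}$. Then $Q_r(0)=0$ and
\begin{align*}
Q_r(n+1)-Q_r(n)&=[n]_r(n+1-k)_r\bigl\{(n+1)(n+1-k+r)-(n-r)(n-k)\bigr\}\\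
&=(r+1)(2n+1-k)\,[n]_r(n+1-k)_r .
\end{align*}
Summing over $n<N$ gives
\[
\sum_{n<N}(2n+1-k)\binom nk^4=\sum_j\binom kj\frac{[N]_{k+j+1}(N-k)_{k+j+1}}{(k+j+1)\,k!^2j!^2}.
\]
With $r=k+j$ we have $[N]_{r+1}=N\,r!\binom{N-1}r$ and $(N-k)_{r+1}=(r+1)!\binom{N+j}{r+1}$, so the $j$th term equals $N\binom kj\binom{k+j}j^2\binom{N-1}{k+j}\binom{N+j}{k+j+1}$.
\end{proof}

\begin{proof}[Proof of the congruence for $A_N$ in Theorem~\ref{thm:strong}(b)]
Let $N=p^m$. All congruences are modulo $p$ and rest on $(1+z)^N\equiv1+z^N$; in particular $\binom{r+N}i\equiv\binom ri$ for $r\in\mathbb Z$ and $0\le i<N$. In the formula for $A_N(x)/N$ only terms with $j\le k$ and $k+j\le N-1$ are nonzero, so $j\le(N-1)/2$. The number $\binom{N+j}{k+j+1}$ is congruent to the coefficient of $z^{k+j+1}$ in $(1+z^N)(1+z)^j$; as $j<k+j+1\le N$, this coefficient is $1$ if $k+j+1=N$ and $0$ otherwise. In the surviving terms $k=N-1-j$, and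
\[
\binom{N-1}j^2\equiv\binom{-1}j^2=1,\qquad \binom{N-1-j}j\equiv\binom{-1-j}j=(-1)^j\binom{2j}j=4^j\binom{-1/2}j .
\]
The series $(1+z)^{(N-1)/2}$ and $(1+z)^{-1/2}\in\mathbb Z[\frac12][[z]]$ have constant term $1$, and their squares agree modulo $(p,z^N)$. Their sum is a unit of $\mathbb F_p[[z]]$ because $p$ is odd, so they agree modulo $(p,z^N)$, that is, $\binom{-1/2}j\equiv\binom{(N-1)/2}j$ for $j<N$. Hence
\[
\frac{A_N(x)}N\equiv\sum_j\binom{(N-1)/2}j4^jx^{N-1-j}=\bigl(x(x+4)\bigr)^{(N-1)/2}.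
\]
Finally $\frac{N-1}2=\frac{p-1}2(1+p+\dots+p^{m-1})$, where the second factor is positive and congruent to $m$ modulo $2$, so Euler's criterion gives $\left(\frac{x(x+4)}p\right)^m$.
\end{proof}

For $x=12$ we have $x(x+4)=192=3\cdot8^2$, so $A_N(12)\equiv N\left(\frac3p\right)^m\pmod{pN}$.

\section{A constant term formula for $B_N$}\label{sec:B}

The sum $B_N$ does not telescope for each $k$ separately. We write it as a constant term and let an integration by parts do the telescoping.

\subsection{Telescoping by a vector field}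
Let $\mathcal R$ be a commutative ring with derivations $\theta_1,\dots,\theta_r$, and let $\operatorname{CT}$ be an additive map on $\mathcal R$ with $\operatorname{CT}\circ\theta_i=0$ for all $i$. The model is a ring of Laurent polynomials or series with $\theta_i=z_i\partial/\partial z_i$ and $\operatorname{CT}$ the constant term. For $\mathcal Y=\sum_i\xi_i\theta_i$ with $\xi_i\in\mathcal R$ put $\operatorname{div}\mathcal Y=\sum_i\theta_i\xi_i$. Fix $N\ge1$ and let $h(z)=1+z+\dots+z^{N-1}$. Differentiating $(z-1)h(z)=z^N-1$ gives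
\begin{equation}\label{eq:h}
h(z)+(z-1)h'(z)=Nz^{N-1}.
\end{equation}
This is the source of the factor $N$.

\begin{lemma}\label{lem:tele}
Let $\Lambda,\Phi\in\mathcal R$ and suppose that $\mathcal Y\Lambda=(\Lambda-1)\operatorname{div}\mathcal Y+\Phi$. Then
\[
\operatorname{CT}\bigl[h'(\Lambda)\,\Phi\bigr]=-N\operatorname{CT}\bigl[\Lambda^{N-1}\operatorname{div}\mathcal Y\bigr].
\]
\end{lemma}

\begin{proof}
Every divergence has $\operatorname{CT}$ equal to $0$, and by \eqref{eq:h}
\[
\operatorname{div}\bigl(h(\Lambda)\mathcal Y\bigr)=h(\Lambda)\operatorname{div}\mathcal Y+h'(\Lambda)\,\mathcal Y\Lambda=N\Lambda^{N-1}\operatorname{div}\mathcal Y+h'(\Lambda)\Phi.\qedhere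
\]
\end{proof}

\begin{example}\label{ex:toy}
Let $\Lambda=(1+a)(1+a^{-1})=2+a+a^{-1}$, so that $\operatorname{CT}\Lambda^n=\binom{2n}n$. By \eqref{eq:h},
\[
\sum_{n<N}(3n+2)\binom{2n}n=\operatorname{CT}\bigl[3\Lambda h'(\Lambda)+2h(\Lambda)\bigr]=\operatorname{CT}\bigl[2N\Lambda^{N-1}+h'(\Lambda)(\Lambda+2)\bigr].
\]
The term with $h'$ is the obstruction to divisibility by $N$. Take $\mathcal Y=(a-a^{-1})\theta_a$. Then $\operatorname{div}\mathcal Y=a+a^{-1}=\Lambda-2$ and $\mathcal Y\Lambda=(a-a^{-1})^2=\Lambda^2-4\Lambda=(\Lambda-1)(\Lambda-2)-(\Lambda+2)$. Lemma~\ref{lem:tele} gives $\operatorname{CT}[h'(\Lambda)(\Lambda+2)]=N\operatorname{CT}[\Lambda^{N-1}(\Lambda-2)]$, and the sum equals $N\operatorname{CT}\Lambda^N=N\binom{2N}N$.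
\end{example}

\subsection{The obstruction for $B_N$}
Expanding the four factors shows
\[
S_n(x)=\operatorname{CT}\Bigl[(1+a)\Bigl(1+\frac x{acd}\Bigr)(1+c)(1+d)\Bigr]^n,
\]
the constant term being taken in the independent variables $a,c,d$. Put
\[
b=\frac{12}{acd},\quad u=cd,\quad s=ab=\frac{12}u,\quad v=(1+c)(1+d),\quad U=(1+a)(1+b),\quad\Lambda=Uv .
\]
Then $P_N(12)=\operatorname{CT}h(\Lambda)$. Applying $x\,\partial/\partial x$ to the bracket and setting $x=12$ gives $v(1+a)b=v(b+s)$, so $24P_N'(12)=\operatorname{CT}[2h'(\Lambda)v(b+s)]$. The substitution $a\mapsto12/(acd)$ exchanges $a$ and $b$, fixes $\Lambda,v,s$, and preserves the constant term of Laurent polynomials over $\mathbb Q$, because it sends $a^ic^kd^l$ to $12^ia^{-i}c^{k-i}d^{l-i}$. So $2(b+s)$ may be replaced by $a+b+2s=U-1+s$, and $v(U-1+s)=(\Lambda-1)+(1-v+vs)$. By \eqref{eq:h},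
\begin{equation}\label{eq:Bobs}
B_N=\operatorname{CT}\bigl[N\Lambda^{N-1}+h'(\Lambda)(1-v+vs)\bigr].
\end{equation}
We need a vector field as in Lemma~\ref{lem:tele} whose remainder $\Phi$ is a constant multiple of $1-v+vs$.

\subsection{The vector field}
The function $\Lambda$ and the obstruction are symmetric under $a\leftrightarrow b$ and $c\leftrightarrow d$; they depend only on $u,v,U$. Let $\theta_a,\theta_c,\theta_d$ be the logarithmic derivations, so that $\theta_ab=\theta_cb=\theta_db=-b$, and consider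
\[
D_1=\theta_c+\theta_d-\theta_a,\qquad D_2=(c-d)(\theta_c-\theta_d),\qquad D_3=(a-b)\theta_a .
\]
From $v=1+c+d+u$ and $U=1+a+b+s$ we read off their action:
\begin{center}
\begin{tabular}{c|ccc}
 & $u$ & $v$ & $U$\\ \hline
$D_1$ & $2u$ & $u+v-1$ & $-(U-1+s)$\\
$D_2$ & $0$ & $T$ & $0$\\
$D_3$ & $0$ & $0$ & $U^2-2(1+s)U+(1-s)^2$
\end{tabular}
\end{center}
Here $T=(c-d)^2=u^2-2(v+1)u+(v-1)^2$, and the last entry is $(a-b)^2=(U-1-s)^2-4s$. On functions of $u$ and $v$ alone, $D_1=2u\partial_u+(u+v-1)\partial_v$. We look for $\mathcal Y$ as a combination of $D_1,D_2,D_3$ with coefficients depending on $u,v$ only. The condition of Lemma~\ref{lem:tele} then reduces to two linear equations.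

\begin{lemma}\label{lem:reduce}
Let $\rho,\phi,\chi$ be rational functions of $u,v$ such that
\begin{align}
T\chi+\bigl[u^2+(v^2-1)u-12v^2\bigr]\phi-\bigl[u^2+(2v-14)u+24v+12\bigr]\rho&=32u(u+v-1),\label{eq:I}\\
uD_1\phi-(u-12)D_1\rho+T\partial_v\chi+(v-1-u)\chi-(u+36)\rho+(u-12)v\phi&=32u.\label{eq:II}
\end{align}
Put $\psi=\phi-32-(1-s)\rho$ and
\[
\mathcal Y=\psi D_1+\frac\chi uD_2+\rho D_3,\qquad C=32+\rho U-(1-s)v\phi .
\]
Then $\mathcal Y\Lambda=(\Lambda-1)C+32(1-v+vs)$ and $\operatorname{div}\mathcal Y=C$.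
\end{lemma}

\begin{proof}
By the table,
\[
\mathcal Y\Lambda=U\Bigl[\psi(u+v-1)+\frac{T\chi}u\Bigr]+v\Bigl[-\psi(U-1+s)+\rho\bigl(U^2-2(1+s)U+(1-s)^2\bigr)\Bigr].
\]
Compare this with $(Uv-1)C+32(1-v+vs)$ as a polynomial in $U$. The coefficients of $U^2$ are both $v\rho$. The coefficients of $U^0$ are $v(1-s)[\psi+(1-s)\rho]$ and $v(1-s)(\phi-32)$; they agree by the choice of $\psi$. The coefficients of $U^1$ agree if
\[
(u-1)\psi+\frac{T\chi}u-2v(1+s)\rho=32v-(1-s)v^2\phi-\rho .
\]
Insert $\psi$, multiply by $u$, and use $u(1\pm s)=u\pm12$ and $(u-1)(u-12)-u=u^2-14u+12$: this is \eqref{eq:I}.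

For the divergence, $(\theta_c-\theta_d)\bigl(\frac\chi u(c-d)\bigr)=\frac1u\bigl(T\partial_v\chi+(c+d)\chi\bigr)$ with $c+d=v-1-u$, and $\theta_a\bigl(\rho(a-b)\bigr)=\rho(a+b)=\rho(U-1-s)$. Since $D_1s=-2s$, we have $D_1\psi=D_1\phi-(1-s)D_1\rho-2s\rho$. So $\operatorname{div}\mathcal Y=C$ is equivalent to
\[
D_1\phi-(1-s)D_1\rho-2s\rho+\frac1u\bigl(T\partial_v\chi+(v-1-u)\chi\bigr)=32+(1+s)\rho-(1-s)v\phi,
\]
which is \eqref{eq:II} after multiplication by $u$.
\end{proof}

\begin{lemma}\label{lem:solution}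
Let $L=3v+3-2u$. Equations \eqref{eq:I} and \eqref{eq:II} are satisfied by $(\rho,\phi,\chi)=(\rho_0,\phi_0,\chi_0)+\frac{10}L(\rho_1,\phi_1,\chi_1)$, where
\[
\begin{aligned}
\rho_0&=u+3v-9, &\qquad \phi_0&=15+\frac{3(1-u)}v, &\qquad \chi_0&=u+10v+2+\frac{3u}v,\\
\rho_1&=2+5v-v^2, & \phi_1&=-3(v+5), & \chi_1&=-3(v-1)(v-3).
\end{aligned}
\]
\end{lemma}

\begin{proof}
Denote the left sides of \eqref{eq:I} and \eqref{eq:II} by $\mathcal I(\rho,\phi,\chi)$ and $\mathcal J(\rho,\phi,\chi)$; both are linear. We treat the two summands separately and order all polynomials by powers of $u$.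

\emph{Equation \eqref{eq:I}.} The three terms of $\mathcal I(\rho_0,\phi_0,\chi_0)$ are
\begin{align*}
&u^3+(8v-6)u^2-(19v^2+23v+9)u+(10v^3-18v^2+6v+2)+3u(1-u)^2/v,\\
&(15-3v)u^2+(15v^2+39v-15)u-(180v^2+36v)-3u(1-u)^2/v,\\
&-u^3-(5v-23)u^2-(6v^2-36v+138)u-(72v^2-180v-108).
\end{align*}
Their sum is $32u^2-(10v^2-52v+162)u+10v^3-270v^2+150v+110=32u(u+v-1)-10\,\Omega$ with
\[
\Omega=(v^2-2v+13)u-(v^3-27v^2+15v+11).
\]
It remains to show $\mathcal I(\rho_1,\phi_1,\chi_1)=L\Omega$. The three terms are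
\begin{align*}
&(-3v^2+12v-9)u^2+(6v^3-18v^2-6v+18)u+(-3v^4+18v^3-36v^2+30v-9),\\
&(-3v-15)u^2+(-3v^3-15v^2+3v+15)u+(36v^3+180v^2),\\
&(v^2-5v-2)u^2+(2v^3-24v^2+66v+28)u+(24v^3-108v^2-108v-24),
\end{align*}
with sum
\[
-2(v^2-2v+13)u^2+(5v^3-57v^2+63v+61)u-3(v^4-26v^3-12v^2+26v+11).
\]
This is $L\Omega$, because $3(v+1)(v^2-2v+13)+2(v^3-27v^2+15v+11)=5v^3-57v^2+63v+61$ and $(v+1)(v^3-27v^2+15v+11)=v^4-26v^3-12v^2+26v+11$.

\emph{Equation \eqref{eq:II}, first summand.} We have
\begin{align*}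
uD_1\phi_0&=-3u(1+u)/v+3u(1-u)^2/v^2,\\
T\partial_v\chi_0&=10T-3u+6u(1+u)/v-3u(1-u)^2/v^2,\\
(v-1-u)\chi_0&=(v-1-u)(u+10v+2)+3u-3u(1+u)/v,
\end{align*}
so the terms with $v$ in the denominator and the terms $\mp3u$ cancel. With $v\phi_0-D_1\rho_0=(15v+3-3u)-(5u+3v-3)=12v+6-8u$, what remains is the sum of
\begin{align*}
(u-12)(12v+6-8u)&=-8u^2+(12v+102)u-144v-72,\\
10T&=10u^2-(20v+20)u+10v^2-20v+10,\\
(v-1-u)(u+10v+2)&=-u^2-(9v+3)u+10v^2-8v-2,\\
-(u+36)\rho_0&=-u^2-(3v+27)u-108v+324 .
\end{align*}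
Hence $\mathcal J(\rho_0,\phi_0,\chi_0)=(52-20v)u+20v^2-280v+260=32u+20(v-1)(v-13-u)$, and we must show
\begin{equation}\label{eq:polar}
\mathcal J(\rho_1/L,\phi_1/L,\chi_1/L)=-2(v-1)(v-13-u).
\end{equation}

\emph{Equation \eqref{eq:II}, second summand.} Since $D_1L=3v-3-u$ and $\partial_vL=3$, the left side of \eqref{eq:polar} is $\mathcal J(\rho_1,\phi_1,\chi_1)/L-Z/L^2$ with
\[
Z=\bigl(u\phi_1-(u-12)\rho_1\bigr)(3v-3-u)+3T\chi_1,\qquad u\phi_1-(u-12)\rho_1=(v^2-8v-17)u+12\rho_1 .
\]
The coefficients of $u^2,u^1,u^0$ in $Z$ are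
\begin{align*}
-(v^2-8v-17)-9(v^2-4v+3)&=-2(5v^2-22v+5),\\
3(v-1)(v^2-8v-17)-12\rho_1+18(v^2-1)(v-3)&=21v^3-69v^2-105v+81,\\
36(v-1)\rho_1-9(v-1)^3(v-3)&=-9(v+1)(v-1)(v^2-2v-11).
\end{align*}
So $Z=LZ'$ with $Z'=(5v^2-22v+5)u-3(v^3-3v^2-9v+11)$: indeed $(v-1)(v^2-2v-11)=v^3-3v^2-9v+11$, and $3(v+1)(5v^2-22v+5)+6(v^3-3v^2-9v+11)=21v^3-69v^2-105v+81$. The double pole along $L=0$ cancels. Next, $\mathcal J(\rho_1,\phi_1,\chi_1)$ is the sum of
\begin{align*}
uD_1\phi_1-(u-12)D_1\rho_1&=(2v-8)u^2+(2v^2-34v+68)u-24v^2+84v-60,\\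
T\partial_v\chi_1&=(12-6v)u^2+(12v^2-12v-24)u-6v^3+24v^2-30v+12,\\
(v-1-u)\chi_1&=(3v^2-12v+9)u-3v^3+15v^2-21v+9,\\
-(u+36)\rho_1&=(v^2-5v-2)u+36v^2-180v-72,\\
(u-12)v\phi_1&=-(3v^2+15v)u+36v^2+180v,
\end{align*}
where the first line is $(u+v-1)\bigl((2v-8)u+60-24v\bigr)$. The sum is $-4(v-1)u^2+(15v^2-78v+51)u-9v^3+87v^2+33v-111$. Subtracting $Z'$ gives
\begin{multline*}
-4(v-1)u^2+(10v^2-56v+46)u-6v^3+78v^2+6v-78\\
=-2(v-1)\bigl[2u^2-(5v-23)u+3(v+1)(v-13)\bigr],
\end{multline*}
and the bracket is $L\,(v-13-u)$. This proves \eqref{eq:polar}.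
\end{proof}

\subsection{The formula}
The coefficients of $\mathcal Y$ have $u$, $v$ and $L=6+3c+3d+cd$ in the denominator, so constant terms must be taken in a ring of series in which these are invertible. An expansion at $c=d=0$ would invert the constant term $6$ of $L$; we expand at infinity instead. Let $\alpha=1/c$, $\beta=1/d$ and
\[
\mathcal R=\mathbb Z[a^{\pm1}][[\alpha,\beta]][(\alpha\beta)^{-1}],
\]
with $\theta_c=-\alpha\partial_\alpha$, $\theta_d=-\beta\partial_\beta$, and $\operatorname{CT}\colon\mathcal R\to\mathbb Z$ the coefficient of $a^0\alpha^0\beta^0$. With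
\[
\mu=\alpha\beta,\qquad\nu=(1+\alpha)(1+\beta),\qquad K=1+3\alpha+3\beta+6\alpha\beta
\]
we have $u=1/\mu$, $v=\nu/\mu$, $L=K/\mu$, $s=12\mu$, $b=12\mu/a$. Since $\nu$ and $K$ have constant term $1$, the elements $u,v,L$ are units of $\mathcal R$, and $\rho,\phi,\chi\in\mathcal R$.

\begin{proposition}\label{prop:B}
For all $N\ge1$, $32B_N=N\operatorname{CT}\bigl[\Lambda^{N-1}\bigl((1-s)v\phi-\rho U\bigr)\bigr]$, and the constant term is an integer.
\end{proposition}

\begin{proof}
By Lemmas \ref{lem:tele}, \ref{lem:reduce} and \ref{lem:solution}, $32\operatorname{CT}[h'(\Lambda)(1-v+vs)]=-N\operatorname{CT}[\Lambda^{N-1}C]$. Insert this in \eqref{eq:Bobs}: $32B_N=N\operatorname{CT}[\Lambda^{N-1}(32-C)]$, and $\Lambda^{N-1}(32-C)\in\mathcal R$.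
\end{proof}

\section{Divisibility and the congruence for the weighted sum}\label{sec:arith}

For a prime $\ell$ let $\operatorname{ord}_\ell$ be the $\ell$-adic valuation.

\begin{proof}[Proof that $N\mid B_N$, and of Theorem~\ref{thm:main}(iii)]
Proposition~\ref{prop:B} gives $\operatorname{ord}_\ell B_N\ge\operatorname{ord}_\ell N$ for every odd prime $\ell$. At $\ell=2$ the factor $32$ loses information, and we argue directly. The polynomial $\binom nk^4$ in $n$ is integer-valued, has degree $4k$ and vanishes for $0\le n<k$, so $\binom nk^4=\sum_{j=k}^{4k}c_j\binom nj$ with $c_j\in\mathbb Z$. Since $\sum_{n<N}\binom nj=\binom N{j+1}=\frac N{j+1}\binom{N-1}j$ and $j+1\le4k+1<2^{2k+1}$, we get $\operatorname{ord}_2\sum_{n<N}\binom nk^4\ge\operatorname{ord}_2N-2k$. As $4^k\mid12^k$, every term of the sum over $k$ defining $B_N$ is divisible by $2^{\operatorname{ord}_2N}$. Hence $N\mid B_N$, which completes Theorem~\ref{thm:strong}(a), and \eqref{eq:split} gives $N\mid\Sigma_N$.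
\end{proof}

\begin{proof}[Proof that $B_N\equiv N\pmod{pN}$, and of Theorem~\ref{thm:main}(ii)]
Let $p\ge5$ and $N=p^m$; congruences are modulo $p$. We must show that the constant term in Proposition~\ref{prop:B} is congruent to $32$. Take the constant term in $a$ first: $\operatorname{CT}_aU^n=\sum_k\binom nk^2s^k$. Since $\binom{N-1}k^2\equiv1$ for $k<N$, and $\binom Nk\equiv0$ for $0<k<N$,
\[
(1-s)\operatorname{CT}_aU^{N-1}\equiv1-s^N,\qquad\operatorname{CT}_aU^N\equiv1+s^N .
\]
Moreover $s^N\equiv12\mu^N$ and $v^N\equiv(1+\alpha^N)(1+\beta^N)\mu^{-N}$. With $g^\pm=\phi\pm\rho/v$,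
\[
\frac{32B_N}N\equiv\operatorname{CT}\bigl[(1+\alpha^N)(1+\beta^N)\mu^{-N}\bigl(g^--12\mu^Ng^+\bigr)\bigr].
\]
From $u/v=1/\nu$, $1/v=\mu/\nu$, $v/L=\nu/K$, $1/L=\mu/K$ we get
\[
\phi=15+\frac{3\mu-3}\nu-\frac{30(\nu+5\mu)}K,\qquad\frac\rho v=3+\frac{1-9\mu}\nu+\frac{10(2\mu^2+5\mu\nu-\nu^2)}{\nu K},
\]
so $g^\pm\in\mathbb Z[[\alpha,\beta]]$. Writing $g_{ij}$ for the coefficient of $\alpha^i\beta^j$,
\begin{equation}\label{eq:five}
\frac{32B_N}N\equiv g^-_{NN}+g^-_{N0}+g^-_{0N}+g^-_{00}-12g^+_{00}.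
\end{equation}
At $\alpha=\beta=0$ we have $\phi=-18$ and $\rho/v=-6$, so $g^+_{00}=-24$ and $g^-_{00}=-12$. For the other coefficients we simplify
\[
g^-=12+\frac{12\mu-4}\nu-\frac{20(\nu^2+10\mu\nu+\mu^2)}{\nu K}.
\]
Put $y=\nu+\mu$. Then $K=3y-2$ and $y^2-4\mu\nu=(\nu-\mu)^2=(1+\alpha+\beta)^2$, so
\[
yK-(\nu^2+10\mu\nu+\mu^2)=2(y^2-4\mu\nu-y)=2\bigl(\alpha(1+\alpha)+\beta(1+\beta)\bigr).
\]
Therefore
\[
g^-=-8-\frac{8\mu}\nu-\frac4\nu+40\Psi,\qquad\Psi=\frac1K\Bigl(\frac\alpha{1+\beta}+\frac\beta{1+\alpha}\Bigr).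
\]
Setting $\beta=0$ gives $\Psi_{N0}=\Psi_{0N}=(-3)^{N-1}\equiv1$; here $p\ne3$ is used. Since $K=(1+3\beta)+3\alpha(1+2\beta)$, the coefficient of $\alpha^{N-1}$ in $1/K$ is $(-3)^{N-1}(1+2\beta)^{N-1}(1+3\beta)^{-N}$. By symmetry, and with $[\beta^N]$ denoting a coefficient,
\[
\Psi_{NN}\equiv2[\beta^N]\frac{(1+2\beta)^{N-1}}{(1+\beta)(1+3\beta)^N}\equiv2[\beta^N]\frac{(1+2\beta^N)(1-3\beta^N)}{(1+\beta)(1+2\beta)}.
\]
As $\frac1{(1+\beta)(1+2\beta)}=\frac2{1+2\beta}-\frac1{1+\beta}$ and $N$ is odd, this is $2\bigl(2(-2)^N-(-1)^N+2-3\bigr)\equiv2(-4+1-1)=-8$. The coefficient of $\alpha^N\beta^N$ is $1$ in both $\mu/\nu$ and $1/\nu$; the coefficient of $\alpha^N\beta^0$ is $0$ in $\mu/\nu$ and $-1$ in $1/\nu$. Thus $g^-_{NN}\equiv-8-4-320=-332$ and $g^-_{N0}=g^-_{0N}\equiv4+40=44$, and the right side of \eqref{eq:five} is congruent to $-332+88-12+288=32$.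

Hence $B_N\equiv N\pmod{pN}$. Together with Section~\ref{sec:A} and \eqref{eq:split} this proves Theorem~\ref{thm:strong}(b). The case $m=1$ is Theorem~\ref{thm:main}(ii) for $p\ge5$, and $p=3$ is in Example~\ref{ex:small}.
\end{proof}

\begin{remark}
For $N=1$ every congruence in this computation is an equality, and \eqref{eq:five} reads $32B_1=32$, in agreement with $B_1=1$.
\end{remark}

\section{A deformation and its differential equation}\label{sec:deform}

We turn to Theorem~\ref{thm:main}(i). By \eqref{eq:reverse} and the $p$-integrality of $\kappa_N$,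
\begin{equation}\label{eq:trunc}
t^{p-1}P_p(1/t)\equiv\bigl[F_0(t)-pF_1(t)\bigr]_{<p}\pmod{p^2},
\end{equation}
where $F_0=\sum_N\kappa_N(0)t^N$, $F_1=\sum_N\kappa_N'(0)t^N$, and $[\,\cdot\,]_{<p}$ keeps the terms $t^N$ with $N<p$. To work modulo $p^2$ we must therefore understand $F_1$ as well as $F_0$. The point is that the recurrence satisfied by the numbers $S_N(1)$ survives the deformation $N\mapsto N+\varepsilon$ to first order; as in Frobenius' method, $F_0\log t+F_1$ is then a second solution of the differential equation of $F_0$.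

\begin{lemma}\label{lem:rec}
Put $\kappa_{-1}=0$. For $N\ge0$ and $n=N+\varepsilon$,
\[
(n+1)^3\kappa_{N+1}\equiv2(2n+1)(3n^2+3n+1)\kappa_N+4n(16n^2-1)\kappa_{N-1}\pmod{\varepsilon^2}.
\]
\end{lemma}

\begin{proof}
For $N=0$ both sides are $2+10\varepsilon$ modulo $\varepsilon^2$. For $N\ge1$ we exhibit a telescoping certificate. Let $n,j$ be indeterminates, $m=n+1$, and
\[
r(j)=m^3+4m^2j+10mj^2+20j^3,\qquad g(j)=-n^4r(j)+2n(4n+1)j^4(2-3n-2j).
\]
We claim
\begin{multline}\label{eq:cert}
j^4g(j-1)-(m-j)^4g(j)\\=n^4m^7-2(2n+1)(3n^2+3n+1)n^4j^4-4n(16n^2-1)j^4(j-1)^4 .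
\end{multline}
The polynomial $r(j)$ is the truncation of $m^7(m-j)^{-4}$ as a series in $j$, and $(m-j)^4r(j)=m^7-35m^3j^4+84m^2j^5-70mj^6+20j^7$. Also $r(j-1)=(m^3-4m^2+10m-20)+(4m^2-20m+60)j+(10m-60)j^2+20j^3$. Hence the contribution of $-n^4r$ to the left side of \eqref{eq:cert} is
\[
n^4m^7+n^4j^4\bigl[-36m^3+4m^2-10m+20+(80m^2+20m-60)j+(60-80m)j^2\bigr].
\]
Put $j=i+1$. Since $80m^2+20m-60=20(4n+1)(n+2)$ and $60-80m=-20(4n+1)$, the bracket is
\[
-36n^3-104n^2-110n-22-20(4n+1)(i^2-ni-n-1),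
\]
and adding $2(2n+1)(3n^2+3n+1)=12n^3+18n^2+10n+2$ to it gives $(4n+1)(-6n^2+20ni-20i^2)$. The contribution of the second part of $g$ is $2n(4n+1)j^4\bigl[i^4(2-3n-2i)+(n-i)^4(3n+2i)\bigr]$, because $m-j=n-i$ and $2-3n-2j=-3n-2i$. After division by $2n(4n+1)j^4$, \eqref{eq:cert} becomes
\[
n^3(-3n^2+10ni-10i^2)+i^4(2-3n-2i)+(n-i)^4(3n+2i)+2(4n-1)i^4=0,
\]
which follows from $(n-i)^4(3n+2i)=3n^5-10n^4i+10n^3i^2-5ni^4+2i^5$.

Now let $k\ge0$ be an integer, $j=n+1-k$, and $Z(n,k)=\binom n{k-1}^4g(n+1-k)/n^4$. Since $\binom{n+1}k=\binom nk\frac mj$, $\binom{n-1}k=\binom nk\frac{j-1}n$ and $\binom n{k-1}=\binom nk\frac{m-j}j$, multiplying \eqref{eq:cert} by $\binom nk^4/(n^4j^4)$ gives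
\begin{multline*}
(n+1)^3\binom{n+1}k^4-2(2n+1)(3n^2+3n+1)\binom nk^4-4n(16n^2-1)\binom{n-1}k^4\\=Z(n,k+1)-Z(n,k).
\end{multline*}
Put $n=N+\varepsilon$ with $N\ge1$ and sum over $0\le k\le N+1$. On the right, $Z(n,0)=0$, and $Z(n,N+2)$ is divisible by $\varepsilon^4$ in $\mathbb Q[[\varepsilon]]$ because $\binom{N+\varepsilon}{N+1}$ is divisible by $\varepsilon$ and $n$ is a unit. On the left we obtain $\kappa_{N+1},\kappa_N,\kappa_{N-1}$ and the surplus terms $\binom{N+\varepsilon}{N+1}^4$, $\binom{N-1+\varepsilon}N^4$, $\binom{N-1+\varepsilon}{N+1}^4$, each divisible by $\varepsilon^4$.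
\end{proof}

Let $\theta=t\,d/dt$ and
\[
\mathcal L=\theta^3-2t(2\theta+1)(3\theta^2+3\theta+1)-4t^2(\theta+1)(4\theta+3)(4\theta+5).
\]

\begin{proposition}\label{prop:frob}
The operator $\mathcal L$ kills $F_0$ and $F_0\log t+F_1$, and $F_0(0)=1$, $F_1(0)=0$. A power series killed by $\mathcal L$ is determined by its constant term.
\end{proposition}

\begin{proof}
Work in $\mathbb Q[[t]][\log t][\varepsilon]/(\varepsilon^2)$ with $t^\varepsilon=1+\varepsilon\log t$, so that $\theta t^{N+\varepsilon}=(N+\varepsilon)t^{N+\varepsilon}$. Apply $\mathcal L$ to $\sum_N\kappa_Nt^{N+\varepsilon}=F_0+\varepsilon(F_0\log t+F_1)$. The coefficient of $t^\varepsilon$ is $\varepsilon^3=0$, and the coefficient of $t^{N+1+\varepsilon}$ vanishes by Lemma~\ref{lem:rec}, since $(n-1+1)(4n-4+3)(4n-4+5)=n(16n^2-1)$. The values at $0$ come from $\kappa_0=1$. The last statement holds because $\mathcal L(\sum y_Nt^N)=0$ expresses $(N+1)^3y_{N+1}$ through $y_N$ and $y_{N-1}$.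
\end{proof}

\section{Modular parametrization on $X_0(10)$}\label{sec:modular}

In this section we construct a modular form $\Theta$ of weight $2$ and a modular function $t$ with $F_0(t)=\Theta$ and $F_1(t)=\Theta\log(q/t)$. The function $t$ is invariant under a group larger than $\Gamma_0(10)$, and that extra symmetry is used at every later step.

Matrices $\delta=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ with real entries and positive determinant act on the upper half-plane $\mathbb H$ by $\delta\tau=\frac{a\tau+b}{c\tau+d}$. We put $J(\delta,\tau)=c\tau+d$; then $J(\delta_1\delta_2,\tau)=J(\delta_1,\delta_2\tau)J(\delta_2,\tau)$ and $d(\delta\tau)/d\tau=\det\delta\cdot J(\delta,\tau)^{-2}$. Let $q=e^{2\pi i\tau}$ and $D=q\,d/dq=\frac1{2\pi i}\,d/d\tau$. We use the following standard facts. The group $\Gamma_0(10)$ of matrices in $SL_2(\mathbb Z)$ with $10\mid c$ has index $18$. The compact Riemann surface $X_0(10)$ has genus $0$, four cusps, two elliptic points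 of order $2$ and none of order $3$. The class of a cusp $a/c$ in lowest terms is determined by $\gcd(c,10)$, and $q$ is a local coordinate at the cusp $\infty$.

\subsection{Atkin--Lehner involutions}
Let $\mathcal M_n$ be the set of integral matrices of determinant $n$ whose lower left entry is divisible by $10$. For $e\mid10$ say that an integral matrix has \emph{shape $e$} if its lower left entry is divisible by $10$ and its diagonal entries are divisible by $e$, and let $\mathcal W_e$ be the set of matrices of shape $e$ and determinant $e$. Thus $\mathcal W_1=\Gamma_0(10)$, and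
\[
\begin{pmatrix}4&-1\\10&-2\end{pmatrix}\in\mathcal W_2,\qquad\begin{pmatrix}5&2\\10&5\end{pmatrix}\in\mathcal W_5,\qquad\begin{pmatrix}0&-1\\10&0\end{pmatrix}\in\mathcal W_{10}.
\]
The adjugate of a matrix of shape $e$ has shape $e$. The product, in either order, of a matrix of shape $e$ and a matrix in $\mathcal M_n$ has shape $e$, since modulo $10$ both are upper triangular and $e\mid10$. The product of two matrices of shape $e$ is
\[
\begin{pmatrix}ea'&b'\\10c'&ed'\end{pmatrix}\begin{pmatrix}ea&b\\10c&ed\end{pmatrix}=\begin{pmatrix}e^2a'a+10b'c&e(a'b+b'd)\\10e(c'a+d'c)&10c'b+e^2d'd\end{pmatrix},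
\]
which is $e$ times an integral matrix with lower left entry divisible by $10$. Since $w^{-1}=\frac1e\operatorname{adj}(w)$ for $w\in\mathcal W_e$, it follows that
\begin{equation}\label{eq:AL}
w'^{-1}\delta w\in\mathcal M_n\quad\text{and}\quad w'\delta w^{-1}\in\mathcal M_n\qquad(w,w'\in\mathcal W_e,\ \delta\in\mathcal M_n).
\end{equation}
For $n=1$ this shows that $\mathcal W_e=\Gamma_0(10)w=w\Gamma_0(10)$ and that $w$ normalizes $\Gamma_0(10)$; also $w^2\in e\,\Gamma_0(10)$. A product of elements of $\mathcal W_2$ and $\mathcal W_5$ has shape $2$ and shape $5$, so it lies in $\mathcal W_{10}$. Hence the sets $\mathcal W_e$ induce a group $V=\{1,w_2,w_5,w_{10}\}$ of commuting automorphisms of $X_0(10)$ with $w_e^2=1$. We call a function on $\mathbb H$ \emph{$V$-invariant} if it is invariant under all of $\mathcal W_1,\mathcal W_2,\mathcal W_5,\mathcal W_{10}$.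

For $w=\left(\begin{smallmatrix}ea&b\\10c&ed\end{smallmatrix}\right)\in\mathcal W_e$ we have $ead-\frac{10}ebc=1$. So $w\infty=a/(\frac{10}ec)$ is in lowest terms, $\gcd(c,e)=1$, and the denominator has greatest common divisor $10/e$ with $10$. Thus $V$ has order $4$ and permutes the four cusps simply transitively. An involution of the projective line has exactly two fixed points; let $\operatorname{Fix}(w_e)$ be this pair. It contains no cusp. The stabilizer of a point in a finite group of automorphisms of a Riemann surface is cyclic, so the three pairs $\operatorname{Fix}(w_e)$ are disjoint.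

To compute the action on forms $f(r\tau)$, let $r\mid10$, $g=\gcd(r,e)$ and $r*e=re/g^2$, again a divisor of $10$. For $w$ as above,
\[
\begin{pmatrix}r&0\\0&1\end{pmatrix}w=g\,\gamma\begin{pmatrix}r*e&0\\0&1\end{pmatrix},\qquad\gamma=\begin{pmatrix}ga&rb/g\\10c/\operatorname{lcm}(r,e)&ed/g\end{pmatrix},
\]
as one sees from $g\cdot(r*e)=\operatorname{lcm}(r,e)$. The matrix $\gamma$ is integral of determinant $re/(g^2\cdot r*e)=1$, and
\begin{equation}\label{eq:conj}
r\cdot w\tau=\gamma\bigl((r*e)\tau\bigr),\qquad J\bigl(\gamma,(r*e)\tau\bigr)=J(w,\tau)/g .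
\end{equation}

\subsection{Three Eisenstein series and their zeros}
Let $E_2=1-24\sum_{n\ge1}\sigma(n)q^n$ with $\sigma(n)$ the sum of the divisors of $n$, and recall that $E_2(\gamma\tau)=J^2E_2(\tau)+\frac{6c_\gamma}{\pi i}J$ for $\gamma\in SL_2(\mathbb Z)$ with lower left entry $c_\gamma$ and $J=J(\gamma,\tau)$. Put $\mathcal E_r(\tau)=rE_2(r\tau)$, and for $w\in\mathcal W_e$ let $(f|w)(\tau)=e\,J(w,\tau)^{-2}f(w\tau)$, so that $w^*(f\,d\tau)=(f|w)\,d\tau$. By \eqref{eq:conj},
\[
\mathcal E_r|w=\mathcal E_{r*e}+\frac{60c}{\pi i\,J(w,\tau)} .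
\]
The correction term does not depend on $r$. It therefore cancels in every combination $\sum_r\epsilon_r\mathcal E_r$ with $\sum_r\epsilon_r=0$, and on such combinations $w$ acts by $r\mapsto r*e$. Put
\[
f_2=\frac{-\mathcal E_1-\mathcal E_2+\mathcal E_5+\mathcal E_{10}}{12},\quad f_5=\frac{-\mathcal E_1+\mathcal E_2-\mathcal E_5+\mathcal E_{10}}6,\quad f_{10}=\frac{\mathcal E_1-\mathcal E_2-\mathcal E_5+\mathcal E_{10}}4 .
\]
Then $f_e\,d\tau$ is invariant under $\Gamma_0(10)$, fixed by $w_e$, and multiplied by $-1$ by the other two involutions. The constant terms are $1$; we have $f_2\in1+2q\mathbb Z[[q]]$, $f_5\in1+4q\mathbb Z[[q]]$, and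
\[
f_2=1+2q+10q^2+8q^3+26q^4+\cdots,\quad f_5=1+4q+4q^2+16q^3+4q^4+\cdots,\quad f_{10}=1-6q+\cdots.
\]

Orders of vanishing must be translated between $\mathbb H$ and $X_0(10)$. By the \emph{$\mathbb H$-order} of a meromorphic function on $\mathbb H$ at $\tau_1$ we mean its order in $\tau-\tau_1$. Away from the elliptic points it is the order on $X_0(10)$. At an elliptic point $\tau_1$, the stabilizer acts on $\mathsf u=(\tau-\tau_1)/(\tau-\bar\tau_1)$ by $\mathsf u\mapsto-\mathsf u$, and $\mathsf u^2$ is a local coordinate on $X_0(10)$. So a function on $X_0(10)$ of order $k$ has $\mathbb H$-order $2k$, and an invariant differential $f\,d\tau$ has order $k$ on $X_0(10)$ exactly when $f$ has $\mathbb H$-order $2k+1$, because $\mathsf u^{2k+1}d\mathsf u=\frac12(\mathsf u^2)^kd(\mathsf u^2)$.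

\begin{lemma}\label{lem:zeros}
For $e=2,5,10$ the differential $f_e\,d\tau$ on $X_0(10)$ has simple poles at the four cusps, simple zeros at the two points of $\operatorname{Fix}(w_e)$, and no other zeros or poles. The set $\operatorname{Fix}(w_2)$ consists of the two elliptic points, one of which is the class of $\tau_1=\frac{3+i}{10}$.
\end{lemma}

\begin{proof}
The differential $f_e\,d\tau=f_e\,dq/(2\pi iq)$ has a simple pole at $\infty$, hence at all cusps, since $V$ is transitive on cusps and changes $f_e\,d\tau$ only by signs. It is holomorphic elsewhere, as $f_e$ is holomorphic on $\mathbb H$. Choose a coordinate $z$ on $X_0(10)$ in which $w_e$ is $z\mapsto-z$. The cusps are $\pm z_1,\pm z_2$ with $z_i\ne0,\infty$, and $f_e\,d\tau=\frac{n(z)\,dz}{(z^2-z_1^2)(z^2-z_2^2)}$ with a polynomial $n\neq0$ of degree at most $2$. Invariance under $w_e$ forces $n$ to be odd, so $n$ is a multiple of $z$, and the differential has simple zeros at $z=0$ and $z=\infty$.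

The point $\tau_1$ satisfies $10\tau_1^2-6\tau_1+1=0$, so it is fixed by $\left(\begin{smallmatrix}3&-1\\10&-3\end{smallmatrix}\right)\in\Gamma_0(10)$ and by $\left(\begin{smallmatrix}4&-1\\10&-2\end{smallmatrix}\right)\in\mathcal W_2$. Its class is thus elliptic and lies in $\operatorname{Fix}(w_2)$. The involution $w_5$ preserves $\operatorname{Fix}(w_2)$ because it commutes with $w_2$, preserves the set of elliptic points because it normalizes $\Gamma_0(10)$, and does not fix the class of $\tau_1$. So the second point of $\operatorname{Fix}(w_2)$ is the second elliptic point.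
\end{proof}

\subsection{The function $t$}
Put
\[
\Theta=f_2,\qquad t=\frac{f_5^2-f_2^2}{4f_2^2},\qquad x=\frac1t .
\]
Both $f_5-f_2$ and $f_5+f_2$ have even coefficients, so $t\in q+q^2\mathbb Z[[q]]$; conversely $q\in t+t^2\mathbb Z[[t]]$. From the expansions above, $(f_5^2-f_2^2)/4=q+2q^3-8q^4+\cdots$ and $f_2^2=1+4q+24q^2+56q^3+\cdots$, whence
\begin{equation}\label{eq:xexp}
t=q-4q^2-6q^3+56q^4+\cdots,\qquad x=q^{-1}+4+22q+56q^2+\cdots .
\end{equation}
By Lemma~\ref{lem:zeros}, $t$ is a $V$-invariant function on $X_0(10)$ whose poles are double poles at the two elliptic points. It has degree $4=|V|$, so it has degree $1$ on $X_0(10)/V$ and generates the field of $V$-invariant meromorphic functions on $X_0(10)$. It vanishes simply at $\infty$, hence at the four cusps, and these are all its zeros. On $\mathbb H$ this means that $x$ is holomorphic, vanishes only at the elliptic points, and has $\mathbb H$-order $4$ there; and $\Theta$ vanishes only at the elliptic points, with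 $\mathbb H$-order $3$.

\begin{lemma}\label{lem:poly}
Let $\varphi$ be holomorphic on $\mathbb H$ and $V$-invariant, with $q$-expansion in $c\,\mathbb Z((q))$ for a constant $c$. Then $\varphi\in c\,\mathbb Z[x]$.
\end{lemma}

\begin{proof}
The function $\varphi$ is meromorphic at $\infty$, hence at all cusps, so it is a rational function of $x$. Its poles lie among the cusps, where $x=\infty$, so it is a polynomial in $x$. If this polynomial has leading term $c_kx^k$, then $c_k$ is the coefficient of $q^{-k}$ in $\varphi$, and $\varphi-c_kx^k$ satisfies the same hypotheses because $x\in q^{-1}+\mathbb Z[[q]]$. Induct on $k$.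
\end{proof}

By definition $f_5^2/f_2^2=1+4t$. The function $f_{10}^2/f_2^2$ is $V$-invariant with the same poles as $t$, so it is a polynomial of degree $1$ in $t$, and its expansion $1-16q+\cdots$ shows that it is $1-16t$. The differential $dt/t$ has simple poles at the four cusps and the two elliptic points, hence four zeros, since a differential on the projective line has degree $-2$. Being $V$-invariant, $t$ is ramified at the four points of $\operatorname{Fix}(w_5)\cup\operatorname{Fix}(w_{10})$, where $t\ne0,\infty$; these are the four zeros. By Lemma~\ref{lem:zeros}, $(f_5/f_2)\,f_{10}\,d\tau$ has the same divisor. Comparing constant terms,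
\begin{equation}\label{eq:Dt}
\frac{Dt}t=\frac{f_5f_{10}}{f_2}=\Theta\sqrt\Pi,\qquad\Pi=(1+4t)(1-16t)=1-12t-64t^2,
\end{equation}
where $\sqrt\Pi$ has constant term $1$. Note that $\Pi$ is the coefficient of $\theta^3$ in $\mathcal L$.

\subsection{The differential equation}
The functions $1$ and $\log q$ are killed by $D^2$. Multiplying them by $\Theta^{1/2}$ produces two solutions of a second-order equation whose coefficient is a modular function, and $\mathcal L$ turns out to be the equation satisfied by products of two solutions.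

\begin{proposition}\label{prop:param}
As power series in $q$, $F_0(t)=\Theta$ and $F_1(t)=\Theta\log(q/t)$.
\end{proposition}

\begin{proof}
For a function $f$ put $R[f]=\frac{2fD^2f-3(Df)^2}{4f^4}=-f^{-3/2}D^2(f^{-1/2})$, and let $R=R[\Theta]$.

\emph{$R$ is $V$-invariant.} Let $w\in\mathcal W_e$. Write $d(w\tau)/d\tau=\ell^{-2}$ with $\ell=e^{-1/2}J(w,\tau)$, which is linear in $\tau$. For every $\varphi$, with primes denoting $d/d\tau$,
\[
(\ell\cdot\varphi\circ w)''=2\ell'\ell^{-2}\varphi'\circ w+\ell\bigl(-2\ell'\ell^{-3}\varphi'\circ w+\ell^{-4}\varphi''\circ w\bigr)=\ell^{-3}\varphi''\circ w .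
\]
Take $\varphi=\Theta^{-1/2}$ locally. Then $\ell\cdot\varphi\circ w=(\Theta|w)^{-1/2}$, so $R[\Theta|w]=R\circ w$. Since $\Theta|w=\pm\Theta$ and $R[-f]=R[f]$, we get $R\circ w=R$.

\emph{$R=t+15t^2$.} The function $R$ is holomorphic on $\mathbb H$ off the elliptic points and has $\mathbb H$-order at least $4-12=-8$ at them, while $t$ has $\mathbb H$-order $-4$. Its $q$-expansion is $\frac14(4q+76q^2+\cdots)(1-8q+\cdots)=q+11q^2+\cdots$. So $R$ is a polynomial in $t$ of degree at most $2$ without constant term, and \eqref{eq:xexp} determines it.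

\emph{The equation.} Let $\partial=\Theta^{-1}D$; by \eqref{eq:Dt}, $\partial=\sqrt\Pi\,\theta$. For $y_1=\Theta^{1/2}$ we have $\partial y_1=-D(\Theta^{-1/2})$ and therefore $\partial^2y_1=Ry_1$. For $y_2=y_1\log q$, using $\partial\log q=y_1^{-2}$, we get $\partial^2y_2=Ry_2+2y_1^{-2}\partial y_1+y_1\partial(y_1^{-2})=Ry_2$. If $Y=yz$ is a product of two solutions of $\partial^2y=Ry$, then $\partial^2Y=2RY+2\,\partial y\,\partial z$ and $\partial^3Y=4R\,\partial Y+2(\partial R)Y$. Since $\partial^2=\Pi\theta^2+\frac12(\theta\Pi)\theta$, division by $\sqrt\Pi$ gives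
\[
\theta\bigl(\Pi\theta^2+\tfrac12(\theta\Pi)\theta\bigr)Y=4R\,\theta Y+2(\theta R)Y .
\]
Insert $\frac12\theta\Pi=-6t-64t^2$, $\theta R=t+30t^2$, and move powers of $t$ to the left by $\theta t^k=t^k(\theta+k)$:
\[
\theta^3Y-t\bigl[6\theta(\theta+1)(2\theta+1)+2(2\theta+1)\bigr]Y-t^2\bigl[64\theta(\theta+1)(\theta+2)+60(\theta+1)\bigr]Y=0 .
\]
The brackets are $2(2\theta+1)(3\theta^2+3\theta+1)$ and $4(\theta+1)(16\theta^2+32\theta+15)=4(\theta+1)(4\theta+3)(4\theta+5)$, so this is $\mathcal LY=0$. Thus $\mathcal L$ kills $y_1^2=\Theta$ and $y_1y_2=\Theta\log q$. By Proposition~\ref{prop:frob}, $\Theta=F_0(t)$. The difference of $\Theta\log q=F_0\log t+F_0\log(q/t)$ and $F_0\log t+F_1$ is a power series in $t$ without constant term killed by $\mathcal L$, so it is $0$.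
\end{proof}

\subsection{The forms $H$ and $G$}
Put
\[
H=t\Theta=q-2q^2-4q^3+\cdots\in q+q^2\mathbb Z[[q]],\qquad G=1/H\in q^{-1}+\mathbb Z[[q]].
\]
The function $H$ has $\mathbb H$-order $3-4=-1$ at the elliptic points and is finite and nonzero elsewhere on $\mathbb H$; so $G$ is holomorphic on $\mathbb H$. For $w\in\mathcal W_e$,
\begin{equation}\label{eq:Htrans}
H(w\tau)=\epsilon_ee^{-1}J(w,\tau)^2H(\tau),\qquad G(w\tau)=\epsilon_ee\,J(w,\tau)^{-2}G(\tau),
\end{equation}
with $\epsilon_1=\epsilon_2=1$ and $\epsilon_5=\epsilon_{10}=-1$. Let $\Delta=q\prod_{n\ge1}(1-q^n)^{24}$, the modular form of weight $12$ for $SL_2(\mathbb Z)$ without zeros on $\mathbb H$.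

\begin{lemma}\label{lem:delta}
$H^{24}=x^{-6}\prod_{r\mid10}\Delta(r\tau)$.
\end{lemma}

\begin{proof}
Let $\varphi$ be the quotient of the two sides. By \eqref{eq:conj}, $\Delta(r\cdot w\tau)=(J(w,\tau)/g)^{12}\Delta((r*e)\tau)$ for $w\in\mathcal W_e$; with \eqref{eq:Htrans} this shows that $\varphi$ is invariant under $\Gamma_0(10)$ and that each $w$ multiplies it by a constant. It has no zeros or poles on $\mathbb H$, since both sides have $\mathbb H$-order $-24$ at the elliptic points. Its order at $\infty$ is $24-(6+1+2+5+10)=0$, hence its order is $0$ at every cusp. So $\varphi$ is constant, equal to its value $1$ at $\infty$.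
\end{proof}

\section{The Hecke polynomial}\label{sec:hecke}

Proposition~\ref{prop:param} turns the right side of \eqref{eq:trunc} into a modular expression.

\begin{lemma}\label{lem:exp}
For every odd prime $p$, $t^{p-1}P_p(1/t)\equiv\bigl[F_0(t)\,(t/q)^p\bigr]_{<p}\pmod{p^2}$.
\end{lemma}

\begin{proof}
Let $z=\log(q/t)\in t\mathbb Q[[t]]$, so that $F_0-pF_1=F_0(1-pz)$. As $q/t\in1+t\mathbb Z[[t]]$, only the denominators $1,\dots,p-1$ of the logarithmic series occur modulo $t^p$, so $z$ is $p$-integral modulo $t^p$. In $(t/q)^p=\exp(-pz)=\sum_k(-pz)^k/k!$ only the terms with $k<p$ matter modulo $t^p$, and those with $2\le k<p$ are divisible by $p^2$. Hence $(t/q)^p\equiv1-pz$ modulo $(p^2,t^p)$. Apply \eqref{eq:trunc}.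
\end{proof}

Now $F_0(t)(t/q)^p=t^{p-1}H(q)/q^p$, and $q^p$ is the leading term of $H(q^p)$. So $P_p(x)$ is governed by the polar part of the weight $0$ function $H(\tau)/H(p\tau)$. This function is not invariant under $\Gamma_0(10)$, but it is one of $p+1$ conjugate functions, and the other $p$ are divisible by $p^2$. From now on $p$ is a prime not dividing $10$.

\begin{lemma}\label{lem:cosets}
Sending $\delta$ to the row space of $\delta$ modulo $p$ is a bijection from $\Gamma_0(10)\backslash\mathcal M_p$ to $\mathbb P^1(\mathbb F_p)$, and the cosets are represented by $\left(\begin{smallmatrix}p&0\\0&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&b\\0&p\end{smallmatrix}\right)$, $0\le b<p$. For $w,w'\in\mathcal W_e$ the map $\delta\mapsto\delta'=w'^{-1}\delta w$ induces a permutation of the cosets, given on $\mathbb P^1(\mathbb F_p)$ by right multiplication by $w$.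
\end{lemma}

\begin{proof}
A matrix of determinant $p$ has rank $1$ modulo $p$, and its row space does not change under left multiplication by a matrix invertible modulo $p$. The listed matrices have the row spaces spanned by $(0,1)$ and $(1,b)$, which exhaust $\mathbb P^1(\mathbb F_p)$. If $\delta_1,\delta_2\in\mathcal M_p$ have the same row space, then $\mathbb Z^2\delta_1$ and $\mathbb Z^2\delta_2$ have index $p$ in $\mathbb Z^2$ and lie in the index $p$ lattice of row vectors reducing into that space; so they coincide, and $\delta_1=\gamma\delta_2$ with $\gamma\in SL_2(\mathbb Z)$. Modulo $10$, the lower left entry of $\delta_1$ is $c_\gamma$ times the upper left entry of $\delta_2$, which is prime to $10$ because $p$ is. So $\gamma\in\Gamma_0(10)$. Finally $\delta'\in\mathcal M_p$ by \eqref{eq:AL}, and since $w,w'$ are invertible modulo $p$, the row space of $\delta'$ is the row space of $\delta$ multiplied by $w$.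
\end{proof}

For $\delta\in\mathcal M_p$ let
\[
\lambda_\delta(\tau)=H(\tau)\,J(\delta,\tau)^2\,G(\delta\tau).
\]
By \eqref{eq:Htrans} with $e=1$ it depends only on the coset $\Gamma_0(10)\delta$. Let $\mathsf e_k$ be the $k$th elementary symmetric function of the $p+1$ functions $\lambda_\delta$, and let $U_p\sum a_nq^n=\sum a_{pn}q^n$.

\begin{proposition}\label{prop:hecke}
Let $p\nmid10$ be prime.
\begin{itemize}
\item[(a)] For $1\le k\le p+1$, $x^{\lceil k/4\rceil}\mathsf e_k\in p^{2(k-1)}\mathbb Z[x]$.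
\item[(b)] There is a polynomial $\mathcal P_p\in\mathbb Z[x]$ of degree $p-1$ with
\[
\mathcal P_p(x)=\mathsf e_1=\sum_\delta\lambda_\delta=\frac{H(q)}{H(q^p)}+p^3H\cdot U_pG .
\]
It is the unique polynomial with $\mathcal P_p(x)=q^{-p}H(q)+O(q)$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $w,w'\in\mathcal W_e$ and $\delta w=w'\delta'$. By \eqref{eq:Htrans} and the cocycle relation,
\begin{align*}
\lambda_\delta(w\tau)&=\epsilon_ee^{-1}H(\tau)\,J(\delta w,\tau)^2\,G(w'\delta'\tau)\\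
&=\epsilon_ee^{-1}H(\tau)\,J(w',\delta'\tau)^2J(\delta',\tau)^2\cdot\epsilon_ee\,J(w',\delta'\tau)^{-2}G(\delta'\tau)=\lambda_{\delta'}(\tau).
\end{align*}
The sign $\epsilon_e$ cancels between $H$ and $G$. By Lemma~\ref{lem:cosets}, the $\mathsf e_k$ are $V$-invariant. Since $G$ is holomorphic, each $\lambda_\delta$ has $\mathbb H$-order at least $-1$ at the elliptic points and is holomorphic elsewhere; so $x^{\lceil k/4\rceil}\mathsf e_k$ is holomorphic on $\mathbb H$.

For the representatives of Lemma~\ref{lem:cosets}, the functions $\lambda_\delta$ are $H(q)G(q^p)\in\mathbb Z((q))$ and $p^2H(q)\,G(\zeta^bq^{1/p})$ with $\zeta=e^{2\pi i/p}$. The elementary symmetric functions of the $p$ series $G(\zeta^bq^{1/p})\in\mathbb Z[\zeta]((q^{1/p}))$ are unchanged by $q^{1/p}\mapsto\zeta q^{1/p}$ and by the action of the Galois group of $\mathbb Q(\zeta)$ on coefficients, both of which permute the $b$; so they lie in $\mathbb Z((q))$. Each monomial of $\mathsf e_k$ contains at least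 $k-1$ factors of the second kind, so $\mathsf e_k\in p^{2(k-1)}\mathbb Z((q))$. Lemma~\ref{lem:poly} gives (a).

The $\mathbb H$-order of $\mathsf e_1$ at an elliptic point is even and at least $-1$, so $\mathsf e_1$ is holomorphic on $\mathbb H$, and $\mathsf e_1\in\mathbb Z[x]$ by Lemma~\ref{lem:poly}. The formula follows from $\sum_bG(\zeta^bq^{1/p})=p\,U_pG$. Here $U_pG\in\mathbb Z[[q]]$, so $H\cdot U_pG=O(q)$, and $H(q)/H(q^p)=q^{-p}H(q)(1+O(q^p))=q^{-p}H(q)+O(q)$ begins with $q^{1-p}$. A nonzero polynomial in $x$ is not $O(q)$, which gives uniqueness.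
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(c)]
By Proposition~\ref{prop:hecke}(b), $t^{p-1}\mathcal P_p(1/t)$ is a polynomial in $t$ of degree at most $p-1$ and equals $t^{p-1}q^{-p}H+O(t^p)=F_0(t)(t/q)^p+O(t^p)$. So it is $[F_0(t)(t/q)^p]_{<p}$, and Lemma~\ref{lem:exp} finishes the proof.
\end{proof}

\begin{example}\label{ex:p3}
Let $p=3$. Then $q^{-3}H=q^{-2}-2q^{-1}-4+O(q)$ and, by \eqref{eq:xexp}, $x^2=q^{-2}+8q^{-1}+60+O(q)$. So $\mathcal P_3(x)=x^2-10x-24$, while $P_3(x)=1+(1+x)+(1+16x+x^2)=x^2+17x+3$. The difference is $27(x+1)$.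
\end{example}

\section{Evaluation at a CM point}\label{sec:cm}

It remains to compute $\mathcal P_p(12)$ modulo $p^2$ for $p\ge7$; the primes $3$ and $5$ are settled in Example~\ref{ex:small}. We first find a point of $\mathbb H$ where $x=12$.

\subsection{The point $\tau_0$}
Let $\tau_0=\frac{-1+3i}{10}$. Then
\begin{equation}\label{eq:tau0}
10\tau_0^2+2\tau_0+1=0,\qquad3i=10\tau_0+1,\qquad3i\,\tau_0=-\tau_0-1,
\end{equation}
and $\tau_0+1=3\tau_1$ with the elliptic point $\tau_1=\frac{3+i}{10}$, where $x$ is known to vanish. The correspondence of degree $3$ carries this information over to $\tau_0$.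

\begin{lemma}\label{lem:x12}
\begin{itemize}
\item[(a)] For a prime $p\nmid10$, the elementary symmetric functions of the $p+1$ functions $x(\delta\tau)$, $\delta\in\Gamma_0(10)\backslash\mathcal M_p$, lie in $\mathbb Z[x]$.
\item[(b)] $x(\tau_0)=12$. In particular $H(\tau_0)\ne0,\infty$, and $x(\delta\tau_0)$ is an algebraic integer for every $\delta\in\mathcal M_p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\delta w=w'\delta'$, then $x(\delta w\tau)=x(w'\delta'\tau)=x(\delta'\tau)$, so these functions are $V$-invariant by Lemma~\ref{lem:cosets}. They are holomorphic on $\mathbb H$. The expansions of the $x(\delta\tau)$ are $x(q^p)$ and $x(\zeta^bq^{1/p})$, so the Galois argument in the proof of Proposition~\ref{prop:hecke} puts the expansions of the symmetric functions in $\mathbb Z((q))$. Apply Lemma~\ref{lem:poly}.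

(b) Take $p=3$. The sum of the four functions is $x(q^3)+3U_3x=q^{-3}+16+O(q)$. From \eqref{eq:xexp}, $x^2=q^{-2}+8q^{-1}+60+288q+\cdots$ and $x^3=q^{-3}+12q^{-2}+114q^{-1}+760+\cdots$, so $x^3-12x^2-18x=q^{-3}-32+O(q)$ and the sum is $x^3-12x^2-18x+48$. At $\tau_1$ it equals $48$. The matrix $w=\left(\begin{smallmatrix}4&-1\\10&-2\end{smallmatrix}\right)\in\mathcal W_2$ fixes $\tau_1$, so $x(\delta\tau_1)=x(\delta w\tau_1)=x(\delta'\tau_1)$. On $\mathbb P^1(\mathbb F_3)$, right multiplication by $w\equiv\left(\begin{smallmatrix}1&2\\1&1\end{smallmatrix}\right)$ is the cycle $(1,0)\to(1,2)\to(0,1)\to(1,1)\to(1,0)$. Hence the four values $x(\delta\tau_1)$ are equal, each is $12$, and $x(\tau_0)=x(3\tau_1)=12$. Since $x(\tau_0)\ne0$, the point $\tau_0$ is not elliptic. By (a), the numbers $x(\delta\tau_0)$ are the roots of a monic polynomial with integer coefficients.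
\end{proof}

Let $p\ge7$. By Proposition~\ref{prop:hecke}, the numbers $\lambda_\delta(\tau_0)$ are the roots of
\begin{equation}\label{eq:charpoly}
T^{p+1}-\mathcal P_p(12)\,T^p+\sum_{k=2}^{p+1}(-1)^k\mathsf e_k(\tau_0)\,T^{p+1-k},\qquad\mathsf e_k(\tau_0)\in p^{2(k-1)}\mathbb Z[\tfrac1{12}],
\end{equation}
and $\mathbb Z[\frac1{12}]$ is $p$-integral because $p\nmid12$. Modulo $p^2$ this polynomial is $T^p(T-\mathcal P_p(12))$. So $\mathcal P_p(12)$ is congruent to any root that is a $p$-adic unit. For $p\equiv1\pmod4$ we write down such a root; for $p\equiv3\pmod4$ we show that all roots are $p$-adically small.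

\subsection{Primes $p\equiv1\pmod4$}
By \eqref{eq:tau0}, the lattice $\mathbb Z\tau_0+\mathbb Z$ is stable under $\mathbb Z[3i]$, and multiplication by $m+3ni$ sends $\tau_0$ to $(m-n)\tau_0-n$ and $1$ to $10n\tau_0+m+n$. Hence for $(m,n)\neq(0,0)$ the matrix
\[
M_{m,n}=\begin{pmatrix}m-n&-n\\10n&m+n\end{pmatrix}
\]
has determinant $m^2+9n^2$, fixes $\tau_0$, and has $J(M_{m,n},\tau_0)=m+3ni$. Write $p=X^2+Y^2$ and $\varpi=X+iY$; the pair $(X,Y)$ is unique up to order and signs.

\emph{The case $p\equiv1\pmod{12}$.} As $X^2+Y^2\equiv1\pmod3$, exactly one of $X,Y$ is divisible by $3$, so the condition $3\nmid X$ means $3\mid Y$, that is, $\varpi\in\mathbb Z[3i]$. Then $\delta=M_{X,Y/3}\in\mathcal M_p$ and $\lambda_\delta(\tau_0)=H(\tau_0)\,\varpi^2\,G(\tau_0)=\varpi^2$. Put $\lambda=\varpi^2$.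

\emph{The case $p\equiv5\pmod{12}$.} Now $3\nmid XY$, so $\mathbb Z[3i]$ contains no element of norm $p$. It contains one of norm $2p$, and the factor $2$ is absorbed by the involution $w_2$. Choose the signs so that $3\mid X+Y$; then $(1+i)\varpi=m+3ni$ with $m=X-Y$ and $n=(X+Y)/3$, both odd because $X$ and $Y$ have opposite parity. With $w=\left(\begin{smallmatrix}4&-1\\10&-2\end{smallmatrix}\right)\in\mathcal W_2$,
\[
\delta=w^{-1}M_{m,n}=\frac12\begin{pmatrix}-2&1\\-10&4\end{pmatrix}M_{m,n}=\begin{pmatrix}6n-m&(m+3n)/2\\5(5n-m)&2m+7n\end{pmatrix}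
\]
lies in $\mathcal M_p$, since $m+3n$ and $5n-m$ are even and $\det\delta=2p/2$. From $w\delta\tau_0=\tau_0$ and \eqref{eq:Htrans} with $\epsilon_2=1$ we get $G(\delta\tau_0)=\frac12J(w,\delta\tau_0)^2G(\tau_0)$. Therefore
\[
\lambda_\delta(\tau_0)=\tfrac12J(w,\delta\tau_0)^2J(\delta,\tau_0)^2=\tfrac12J(M_{m,n},\tau_0)^2=\tfrac12(1+i)^2\varpi^2=i\varpi^2 .
\]
Put $\lambda=i\varpi^2$.

In both cases $\lambda\in\mathbb Z[i]$ is a root of \eqref{eq:charpoly}. Embed $\mathbb Z[i]$ in $\mathbb Z_p$ by sending $i$ to a square root of $-1$. Since $\varpi\bar\varpi=p$, exactly one of $\varpi,\bar\varpi$ becomes a unit, and we choose the sign of the square root so that it is $\varpi$. Then $\lambda$ is a unit and $\bar\lambda\in p^2\mathbb Z_p$. From $\lambda^p(\lambda-\mathcal P_p(12))\in p^2\mathbb Z_p$ and Theorem~\ref{thm:strong}(c) we obtain the congruence of integers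
\[
P_p(12)\equiv\mathcal P_p(12)\equiv\lambda+\bar\lambda\pmod{p^2}.
\]
For $p\equiv1\pmod{12}$, $\lambda+\bar\lambda=2(X^2-Y^2)=4X^2-2p$. For $p\equiv5\pmod{12}$, $\lambda+\bar\lambda=i(\varpi^2-\bar\varpi^2)=-4XY$; since $X\equiv-Y\pmod3$ we have $\left(\frac{XY}3\right)=-1$, so this is $\left(\frac{XY}3\right)4XY$, an expression that does not depend on the signs or the order of $X,Y$.

\subsection{Primes $p\equiv3\pmod4$}
Let $p\ge7$, $p\equiv3\pmod4$, and extend $\operatorname{ord}_p$ to a valuation on the field $\overline{\mathbb Q}\subset\mathbb C$ of algebraic numbers; algebraic integers have nonnegative valuation. By \eqref{eq:charpoly} the product of the $p+1$ roots is divisible by $p^{2p}$, so their average valuation is at least $\frac{2p}{p+1}>1$. We show that each root attains this bound. The function $G$ has zeros, which makes its values hard to compare; Lemma~\ref{lem:delta} replaces it by $\Delta$, which has none.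

For a lattice $\mathbb Z\omega_1+\mathbb Z\omega_2\subset\mathbb C$ with $\operatorname{Im}(\omega_1/\omega_2)>0$ put $\Delta(\mathbb Z\omega_1+\mathbb Z\omega_2)=\omega_2^{-12}\Delta(\omega_1/\omega_2)$. This is independent of the basis, and $\Delta(\alpha\mathfrak a)=\alpha^{-12}\Delta(\mathfrak a)$. We recall two standard facts about the invariant $j=q^{-1}+\cdots\in q^{-1}+\mathbb Z[[q]]$: an $SL_2(\mathbb Z)$-invariant holomorphic function on $\mathbb H$ with expansion in $A((q))$ for a subring $A\subset\mathbb C$ lies in $A[j]$; and $j(\tau)$ is an algebraic integer if $\tau$ is imaginary quadratic.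

\begin{lemma}\label{lem:lattice}
Let $\mathfrak b\subset\mathfrak a$ be lattices contained in $\mathbb Q(i)$, with $[\mathfrak a:\mathfrak b]=n$. Then $\Delta(\mathfrak a)/\Delta(\mathfrak b)$ and $n^{12}\Delta(\mathfrak b)/\Delta(\mathfrak a)$ are algebraic integers. The product of $\Delta(\mathfrak a)/\Delta(\mathfrak b)$ over the $p+1$ sublattices $\mathfrak b$ of index $p$ in $\mathfrak a$ is $p^{12p}$.
\end{lemma}

\begin{proof}
The quotients do not change under scaling, so let $\mathfrak a=\mathbb Z\tau+\mathbb Z$, and let $\tau\in\mathbb H$ vary. The sublattices of index $n$ are $\mathbb Z(a\tau+b)+\mathbb Zd$ with $ad=n$, $0\le b<d$, and the two quotients are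
\[
d^{12}\frac{\Delta(\tau)}{\Delta(\frac{a\tau+b}d)},\qquad a^{12}\frac{\Delta(\frac{a\tau+b}d)}{\Delta(\tau)} .
\]
They are holomorphic on $\mathbb H$ with expansions in $\mathbb Z[\zeta_n]((q^{1/n}))$, $\zeta_n=e^{2\pi i/n}$, because the leading coefficient of $\Delta(\frac{a\tau+b}d)$ is a root of unity. For either family, the elementary symmetric functions over all sublattices of index $n$ depend only on the lattice up to scaling, so they are $SL_2(\mathbb Z)$-invariant and lie in $\mathbb Z[\zeta_n][j]$. At $\tau\in\mathbb Q(i)$ their values are algebraic integers, and so are the quotients themselves. For $n=p$, the product has no zeros or poles on $\mathbb H$, and its leading term is $q^{1-p}\prod_{b=0}^{p-1}p^{12}\zeta_p^{-b}q^{1-1/p}=p^{12p}\zeta_p^{-p(p-1)/2}=p^{12p}$. A polynomial in $j$ of $q$-order $0$ is constant.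
\end{proof}

For $r\mid10$ let $\mathfrak a_r=\mathbb Z\,r\tau_0+\mathbb Z$. It is stable under $\mathcal O=\mathbb Z[3i]$, since $3i=\frac{10}r(r\tau_0)+1$ and $3i\cdot r\tau_0=-r\tau_0-r$.

\begin{lemma}\label{lem:equal}
For every $r\mid10$ and every sublattice $\mathfrak b$ of index $p$ in $\mathfrak a_r$, $\operatorname{ord}_p\bigl(\Delta(\mathfrak a_r)/\Delta(\mathfrak b)\bigr)=\frac{12p}{p+1}$.
\end{lemma}

\begin{proof}
Since $p\ne3$, $\mathcal O/p\mathcal O=\mathbb Z[i]/p\mathbb Z[i]$, and this is the field $\mathbb F_{p^2}$ because $p\equiv3\pmod4$. The quotient $\mathfrak a_r/p\mathfrak a_r$ has $p^2$ elements, so it is a one-dimensional vector space over $\mathbb F_{p^2}$, and the sublattices of index $p$ correspond to its $p+1$ lines over $\mathbb F_p$. Choose $\alpha\in\mathcal O$ whose class generates $\mathbb F_{p^2}^*$. The map $\mathfrak b\mapsto\mathfrak b'=\alpha\mathfrak b+p\mathfrak a_r$ permutes these sublattices transitively. Let $n=\alpha\bar\alpha$. Then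 $p\nmid n$, so $\operatorname{ord}_p\alpha=0$. As $[\mathfrak a_r:\alpha\mathfrak b]=np$, we have $[\mathfrak b':\alpha\mathfrak b]=n$, and the two integrality statements of Lemma~\ref{lem:lattice} give $\operatorname{ord}_p(\Delta(\alpha\mathfrak b)/\Delta(\mathfrak b'))=0$. From
\[
\frac{\Delta(\mathfrak a_r)}{\Delta(\mathfrak b')}=\frac{\Delta(\mathfrak a_r)}{\Delta(\mathfrak b)}\cdot\alpha^{12}\cdot\frac{\Delta(\alpha\mathfrak b)}{\Delta(\mathfrak b')}
\]
we see that the valuation is the same for $\mathfrak b$ and $\mathfrak b'$, hence for all $p+1$ sublattices. The sum of these valuations is $12p$ by Lemma~\ref{lem:lattice}.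
\end{proof}

Let $\delta=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)\in\mathcal M_p$ and $r\mid10$. The lattice $\mathfrak b_r=\mathbb Z(ar\tau_0+br)+\mathbb Z(c\tau_0+d)$ is obtained from the basis $r\tau_0,1$ of $\mathfrak a_r$ by the integral matrix $\left(\begin{smallmatrix}a&br\\c/r&d\end{smallmatrix}\right)$ of determinant $p$, so it has index $p$ in $\mathfrak a_r$, and $\Delta(\mathfrak b_r)=J(\delta,\tau_0)^{-12}\Delta(r\cdot\delta\tau_0)$. Lemma~\ref{lem:delta}, applied at $\tau_0$ to $H$ and at $\delta\tau_0$ to $G$, gives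
\[
\lambda_\delta(\tau_0)^{24}=\Bigl(\frac{x(\delta\tau_0)}{12}\Bigr)^6\prod_{r\mid10}\frac{J(\delta,\tau_0)^{12}\Delta(r\tau_0)}{\Delta(r\cdot\delta\tau_0)}=\Bigl(\frac{x(\delta\tau_0)}{12}\Bigr)^6\prod_{r\mid10}\frac{\Delta(\mathfrak a_r)}{\Delta(\mathfrak b_r)} .
\]
In particular $\lambda_\delta(\tau_0)$ is algebraic. Since $x(\delta\tau_0)$ is an algebraic integer by Lemma~\ref{lem:x12} and $p\nmid12$, Lemma~\ref{lem:equal} yields $24\operatorname{ord}_p\lambda_\delta(\tau_0)\ge4\cdot\frac{12p}{p+1}$, that is,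
\[
\operatorname{ord}_p\lambda_\delta(\tau_0)\ge\frac{2p}{p+1}>1\qquad\text{for all }\delta\in\mathcal M_p .
\]
The integer $\mathcal P_p(12)=\sum_\delta\lambda_\delta(\tau_0)$ therefore has valuation greater than $1$, so it is divisible by $p^2$, and $P_p(12)\equiv0\pmod{p^2}$ by Theorem~\ref{thm:strong}(c). This completes the proof of Theorem~\ref{thm:main}(i).

\begin{thebibliography}{9}

\bibitem{Sun}
\emph{On $g_n(x)=\sum_{k=0}^n\binom nk^2\binom{2k}kx^k$ and related topics},
\texttt{http://maths.nju.edu.cn/\textasciitilde zwsun/g(n,x).pdf}.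

\end{thebibliography}
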